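# Annealed Lyapunov exponents with random-walk catalysts: strict ordering in dimension 4, coincidence for large diffusion in dimensions 5 and higher

## 1. Walks, catalysts, annealed exponents

Everything in this talk is built from continuous-time random walks on $\mathbb Z^d$, some of them playing the role of a medium, others appearing through the Feynman–Kac formula. I first fix the objects.

**Definition (lattice walk).** The lattice Laplacian is $\Delta f(x)=\sum_{|y-x|=1}(f(y)-f(x))$. For $\kappa>0$ the walk with generator $\kappa\Delta$ jumps to each of its $2d$ neighbors at rate $\kappa$. Its coordinates are independent one-dimensional walks, each jumping by $+1$ and by $-1$ at rate $\kappa$. For $\kappa=1$ the transition kernel is $p_\tau(x)$; for general $\kappa$ it is $p_{\kappa\tau}(x)$. Write $b(\tau)=p_\tau(0)$ and $G=G_d(0)=\int_0^\infty b(\tau)\,d\tau$.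

Example. If $X$ has generator $\kappa\Delta$ and starts at $0$, then $E|X(\tau)|^2=2d\kappa\tau$ and, for one coordinate, $Ee^{hX^{(1)}(\tau)}=e^{\kappa\tau(e^h+e^{-h}-2)}=e^{2\kappa\tau(\cosh h-1)}$. Also $G\ge 1/(2d)$, because the first holding time at $0$ for $\kappa=1$ already has mean $1/(2d)$.

We need three facts about the kernel. With $\varepsilon(k)=2\sum_i(1-\cos k_i)$,
$$p_\tau(x)=(2\pi)^{-d}\int_{[-\pi,\pi]^d}e^{-\tau\varepsilon(k)}\cos(k\cdot x)\,dk. \tag{1}$$
Hence $0\le p_\tau(x)\le b(\tau)$ and $b$ is nonincreasing. Since $1-\cos k_i\ge 2k_i^2/\pi^2$ on $[-\pi,\pi]$, we have $\varepsilon(k)\ge 4|k|^2/\pi^2$ there; bounding the integral in (1) by a Gaussian integral, and using $b\le1$,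
$$b(\tau)\le C_d(1+\tau)^{-d/2}. \tag{2}$$
So $G<\infty$ for $d\ge3$. Finally let $\phi_\tau(x)=(4\pi \tau)^{-d/2}e^{-|x|^2/4\tau}=(2\pi)^{-d}\int_{\mathbb R^d}e^{-\tau|k|^2}\cos(k\cdot x)\,dk$. Substituting $k\to k/\sqrt\tau$ in both Fourier integrals,
$$\tau^{d/2}\sup_x|p_\tau(x)-\phi_\tau(x)|\le(2\pi)^{-d}\int_{\mathbb R^d}\Big|e^{-\tau\varepsilon(k/\sqrt\tau)}1\{k\in[-\pi\sqrt\tau,\pi\sqrt\tau]^d\}-e^{-|k|^2}\Big|\,dk\longrightarrow0 \tag{3}$$
as $\tau\to\infty$: the integrand tends to $0$ pointwise because $\tau\varepsilon(k/\sqrt\tau)\to|k|^2$, and it is dominated by $e^{-4|k|^2/\pi^2}+e^{-|k|^2}$. This is the local central limit theorem, LCLT for short.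

**Definition (catalytic medium).** Place on each site of $\mathbb Z^d$ an independent Poisson($\varrho$) number of particles, $\varrho\in(0,\infty)$, and let all particles perform independent walks $Y_k$ with generator $\Delta$. The medium is $\xi(t,x)=\sum_k\delta_{Y_k(t)}(x)$, the number of particles at $x$ at time $t$. Expectation over the medium is $\langle\cdot\rangle$.

Example. For fixed $(t,x)$ the number $\xi(t,x)$ is Poisson($\varrho$), so $\langle\xi(t,x)\rangle=\varrho$. As $p_\tau$ is symmetric, the medium is stationary and reversible in time. At different times it is correlated: the covariance of $\xi(0,0)$ and $\xi(\tau,0)$ is $\varrho\,b(\tau)$, since only particles present at both space-time points contribute.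

**Definition (parabolic Anderson problem, annealed exponents).** For $\kappa,\gamma>0$ let $u$ be the nonnegative solution, given by the Feynman–Kac formula, of
$$\partial_tu=\kappa\Delta u+\gamma\xi u\ \text{ on }\mathbb R_+\times\mathbb Z^d,\qquad u|_{t=0}=1,$$
that is, $u(t,x)=E_x\exp\big(\gamma\int_0^t\xi(t-s,X(s))\,ds\big)$, where $X$ has generator $\kappa\Delta$. The annealed Lyapunov exponents are
$$\lambda_p(\kappa)=\lim_{t\to\infty}\frac1{pt}\log\langle u(t,0)^p\rangle,\qquad p\in\mathbb N .$$
The existence of these limits is part of the given setting.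

Example. If $\xi$ were replaced by its mean $\varrho$, then $u(t,x)=e^{\varrho\gamma t}$ and $\lambda_p=\varrho\gamma$ for every $p$.

**Definition (full intermittency).** The standing hypotheses are $d\ge3$ and $0<\gamma<\frac1{2G}$. Let $p_0\ge2$ be the largest integer $p$ with $p\gamma G<1$. We consider only $p\in\{1,\dots,p_0\}$, for which $\lambda_p(\kappa)$ is finite. We call $u$ fully intermittent if $\lambda_1(\kappa)<\lambda_2(\kappa)<\dots<\lambda_{p_0}(\kappa)$.

Example. Jensen's inequality always gives $\lambda_p\le\lambda_{p+1}$; only strictness is in question. For the deterministic medium above all exponents agree. For the toy field $u(t)=e^{B_t}$ with $B$ a standard Brownian motion, $\langle u(t)^p\rangle=e^{p^2t/2}$ and $\lambda_p=p/2$, which is strictly increasing in $p$.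

## 2. Strict ordering of the exponents for large $\kappa$

Large $\kappa$ means that the Feynman–Kac walkers move quickly and average the medium. Does this averaging wipe out the differences between the exponents? The following is known. For $d\ge3$ and every $p\in\mathbb N$ with $p\gamma G<1$,
$$\lim_{\kappa\to\infty}\kappa\big(\lambda_p(\kappa)-\varrho\gamma\big)=\varrho\gamma^2G+1_{d=3}[\varrho\gamma^2p]^2\mathcal P_3, \tag{4}$$
$$\mathcal P_3=\sup_{\|f\|_2=1}\Big[\int_{\mathbb R^3}dx\int_{\mathbb R^3}dy\,\frac{f^2(x)f^2(y)}{4\pi|x-y|}-\|\nabla f\|_2^2\Big].$$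
The sensible first attempt is to read the order off (4). For $d=3$ this works: the polaron term depends on $p$, so $u$ is fully intermittent for large $\kappa$. For $d\ge4$ the right side does not depend on $p$, so (4) says only that $\lambda_{p+1}-\lambda_p=o(1/\kappa)$. An error term cannot distinguish a small positive gap from no gap, and there the attempt ends.

The question, posed as open in "Interplay of Analysis and Probability in Physics", https://ems.press/content/serial-article-files/46198, is therefore: for $d\ge4$, under the standing hypotheses, is $u$ fully intermittent for all sufficiently large $\kappa$? The answer depends on the dimension: yes for $d=4$, no for $d\ge5$.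

**Theorem.** Under the standing hypotheses:

1. If $d\in\{3,4\}$, then $\lambda_1(\kappa)<\dots<\lambda_{p_0}(\kappa)$ for every $\kappa>0$.
2. If $d\ge5$, there is $\kappa_0=\kappa_0(d,\varrho,\gamma)<\infty$ such that for all $\kappa\ge\kappa_0$ we have $\lambda_1(\kappa)=\dots=\lambda_{p_0}(\kappa)$, and moreover $\sup_{t\ge0}\langle u(t,0)^p\rangle/\langle u(t,0)\rangle^p<\infty$ for $p\le p_0$.
3. For every $d\ge3$, $u$ is fully intermittent for all sufficiently small $\kappa$. Hence for $d\ge5$ both regimes occur.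

For $d=4$ this is consistent with (4): the gaps are strictly positive and are $o(1/\kappa)$.

## 3. Moments as partition functions of chains

The purpose of this section is to integrate out the medium and to write $\langle u(t,0)^p\rangle$ as an expectation over $p$ walks that attract each other through explicit nonnegative terms.

**Step 1: integrate out the Poisson field.** Let $X_1,\dots,X_p$ be independent walks with generator $\kappa\Delta$, started at $0$. Since $(\xi(t-s))_{0\le s\le t}$ and $(\xi(s))_{0\le s\le t}$ have the same law, Feynman–Kac gives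
$$\langle u(t,0)^p\rangle=E_0\Big\langle\exp\Big(\gamma\sum_{i=1}^p\int_0^t\xi(s,X_i(s))\,ds\Big)\Big\rangle .$$
For fixed $X_1,\dots,X_p$ the exponent is $\sum_kf(Y_k)$ with $f(Y)=\gamma\int_0^t\sum_i1\{Y(s)=X_i(s)\}\,ds$. The $Y_k$ form a Poisson process of paths with intensity $\varrho\sum_yP_y$, so the inner average is $\exp\big(\varrho\sum_yE_y[e^{f(Y)}-1]\big)$.

**Step 2: expand the exponential.** This turns the exponent into a sum of products of kernels. We have
$$e^f-1=\sum_{n\ge1}\gamma^n\int_{0<s_1<\dots<s_n<t}\ \sum_{i\in\{1,\dots,p\}^n}\ \prod_{l=1}^n1\{Y(s_l)=X_{i_l}(s_l)\}\,ds .$$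
Take $E_y$ and sum over $y$. The Markov property of $Y$ produces $p_{s_1}(X_{i_1}(s_1)-y)$ times one kernel for each consecutive pair, and $\sum_yp_{s_1}(x-y)=1$ removes the first factor. The term $n=1$ gives $p\varrho\gamma t$. Therefore
$$\langle u(t,0)^p\rangle=e^{p\varrho\gamma t}Z^{(p)}_0(t),\qquad Z^{(p)}_x(t)=E_x\big[e^{H^{(p)}_{[0,t]}}\big], \tag{5}$$
$$H^{(p)}_{[a,c]}=\varrho\sum_{n\ge2}\gamma^n\int_{a<s_1<\dots<s_n<c}\ \sum_{i\in\{1,\dots,p\}^n}\ \prod_{l=2}^np_{s_l-s_{l-1}}\big(X_{i_l}(s_l)-X_{i_{l-1}}(s_{l-1})\big)\,ds , \tag{6}$$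
where $x\in(\mathbb Z^d)^p$ is the vector of starting points.

**Definition (chain).** A chain is a pair $(s_1<\dots<s_n;\,i_1,\dots,i_n)$ with $n\ge2$. Its length is $s_n-s_1$. It straddles $r$ if $s_1<r<s_n$. It is mixed if its indices are not all equal, and a self chain otherwise. Each factor in (6) is called a link.

Example. For $p=2$, the mixed chains with $n=2$ have indices $(1,2)$ or $(2,1)$. Together they contribute to $H^{(2)}_{[0,t]}$ the amount
$$\varrho\gamma^2\int_{0<s<s'<t}\big[p_{s'-s}(X_2(s')-X_1(s))+p_{s'-s}(X_1(s')-X_2(s))\big]\,ds\,ds',$$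
a reward for walk $2$ being close to where walk $1$ was (or vice versa). A catalyst particle carries this information from $s$ to $s'$.

**Step 3: a bound that holds for every path.** This gives finiteness and will be used throughout. Replace each link $p_\tau(\cdot)$ by $b(\tau)$. There are $p^n$ index choices, and integrating the intermediate times gives a convolution. So the density, in $(s,\tau)$, of chains with $s_1=s$ and $s_n=s+\tau$ is at most
$$m_p(\tau)=\varrho\sum_{n\ge2}(p\gamma)^nb^{*(n-1)}(\tau),\qquad\int_0^\infty m_p=\varrho\sum_{n\ge2}(p\gamma)^nG^{n-1}=\frac{\varrho(p\gamma)^2G}{1-p\gamma G}<\infty . \tag{7}$$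
Hence $H^{(p)}_{[0,t]}\le t\int m_p$. This is where $p\gamma G<1$ enters.

For $p=1$ write $H=H^{(1)}$, $Z=Z^{(1)}_0$, $m=m_1$ and $\mu=\lambda_1-\varrho\gamma=\lim\frac1t\log Z(t)\ge0$. All chain terms are nonnegative. Dropping the chains that straddle $t$ from $H_{[0,t+s]}$ leaves $H_{[0,t]}+H_{[t,t+s]}$, two functions of independent increments, so $Z(t+s)\ge Z(t)Z(s)$. Thus $\log Z$ is superadditive, $\mu=\sup_t\frac1t\log Z(t)$, and
$$Z(t)\le e^{\mu t}\qquad(t\ge0). \tag{8}$$

## 4. Frozen walkers and free walkers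

Two cases can be done by hand. The first proves Part 3 of the theorem; the second shows why a gap for large $\kappa$ is hard to see.

**Frozen walkers: proof of Part 3.** The purpose is to sandwich $\lambda_p$ for small $\kappa$. From $H^{(p)}_{[0,t]}\le t\int m_p$, (5) and (7),
$$\lambda_p(\kappa)\le\varrho\gamma+\frac{\varrho p\gamma^2G}{1-p\gamma G}=\frac{\varrho\gamma}{1-p\gamma G}.$$
With probability $e^{-2d\kappa pt}$ none of the $p$ walkers jumps before time $t$. On that event every link equals $b$, so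
$$H^{(p)}_{[0,t]}=\int_0^t(t-\tau)m_p(\tau)\,d\tau=t\int_0^\infty m_p\,(1+o(1)).$$
Hence $\lambda_p(\kappa)\ge\frac{\varrho\gamma}{1-p\gamma G}-2d\kappa$. As $p\mapsto\varrho\gamma/(1-p\gamma G)$ is strictly increasing, the exponents are strictly ordered as soon as $2d\kappa$ is smaller than the smallest of its finitely many increments on $\{1,\dots,p_0\}$. $\blacksquare$

For large $\kappa$ this sandwich is useless, since the lower bound is worse than $\varrho\gamma$.

**Free walkers and Jensen.** For large $\kappa$ one would try $E[e^H]\ge e^{E[H]}$ with free walks. For $p=1$ and $n=2$, $E\,p_\tau(X(s+\tau)-X(s))=\sum_xp_{\kappa\tau}(x)p_\tau(x)=p_{(1+\kappa)\tau}(0)$, so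
$$\mu\ge\lim_{t\to\infty}\frac{\varrho\gamma^2}t\int_0^t(t-\tau)\,p_{(1+\kappa)\tau}(0)\,d\tau=\frac{\varrho\gamma^2G}{1+\kappa}.$$
Multiplied by $\kappa$, this tends to the Green term in (4). Now take $p=2$ and ask what the mixed chains with $n=2$ add. Since $X_2(s+\tau)-X_1(s)$ has law $p_{\kappa(2s+\tau)}$, their expectation is, by (2),
$$2\varrho\gamma^2\int_0^tds\int_0^{t-s}d\tau\;p_{(1+\kappa)\tau+2\kappa s}(0)\le\frac{2\varrho\gamma^2C_d}{(\frac d2-1)(1+\kappa)}\int_0^t(1+2\kappa s)^{1-d/2}\,ds .$$
This is $O(\sqrt t)$ for $d=3$, $O(\log t)$ for $d=4$ and $O(1)$ for $d\ge5$. It is $o(t)$ in every case and contributes nothing to $2\lambda_2-2\lambda_1$. A gap has to come from the atypical event that the two walks stay together for all time, and one must weigh the price of that event against the gain. To control walks under the weight $e^H$ while doing so, we need a comparison tool.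

## 5. A correlation inequality of Ginibre type

Consider finitely many independent walks $X_i$ on $\mathbb Z^d$ with generators $\kappa_i\Delta$, all started at $0$, with joint law $P$.

**Definition (the class $\mathcal K$).** $\mathcal K$ is the set of functions $f(X)=\int\cos(\ell_\omega(X))\,\nu(d\omega)$, where $\nu$ is a finite positive measure and each $\ell_\omega$ is a real linear functional $\ell(X)=\sum_j\theta_j\cdot X_{i_j}(t_j)$ (a finite sum).

Example. By (1), $p_\tau(z)\in\mathcal K$ for every $\mathbb Z^d$-valued integer combination $z$ of positions, for instance $z=X_2(s')-X_1(s)$; the measure has total mass $b(\tau)$.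

The class is closed under sums, nonnegative multiples, products (because $\cos A\cos B=\frac12\cos(A+B)+\frac12\cos(A-B)$) and $f\mapsto e^f$ (sum the power series; the total masses add up to at most $e^{\nu(\Omega)}$). Consequently $H^{(p)}_{[a,c]}$ is in $\mathcal K$, because the total mass of its representing measure is at most $(c-a)\int m_p<\infty$. So is every piece of it obtained by restricting the set of chains or by multiplying chain terms by constants in $[0,1]$.

**Definition (weight).** $w$ is a weight if, up to a positive constant, $w=e^h\prod_jp_{\sigma_j}(z_j)$, a finite and possibly empty product, with $h\in\mathcal K$, $\sigma_j>0$ and $z_j$ integer combinations of positions as above. Then $w>0$, and we write $E_w[\cdot]=E[\,\cdot\,w]/E[w]$, with $\mathrm{Cov}_w$ and $P_w$ accordingly.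

Example. $w=1$, $w=e^{H_{[0,t]}}$, and $w=e^{H_{[0,t]}(X_1)+H_{[0,t]}(X_2)}p_\sigma(X_1(T)-X_2(T))$ are weights. The last factor pulls the two walks together at time $T$.

**Lemma 1.** For every weight $w$, all $f,g\in\mathcal K$ and every real linear functional $\ell$,
$$\mathrm{Cov}_w(f,g)\ge0,\qquad\mathrm{Cov}_w(\ell^2,g)\le0,\qquad\mathrm{Cov}_w(\cosh\ell,g)\le0 .$$

Before the proof, a check by hand: one walk in $d=1$ at one time $t$, $w=1$, $y=2\kappa t$, so that $E\cos\theta X=e^{-y(1-\cos\theta)}$. By the arithmetic-geometric mean inequality, $E[\cos\theta X\cos\varphi X]=\frac12e^{-y}(e^{y\cos(\theta+\varphi)}+e^{y\cos(\theta-\varphi)})\ge e^{-y+y\cos\theta\cos\varphi}$. The ratio of the last expression to $E[\cos\theta X]E[\cos\varphi X]$ is $e^{y(1-\cos\theta)(1-\cos\varphi)}\ge1$. Differentiating $e^{-y(1-\cos\theta)}$ twice in $\theta$ also gives $\mathrm{Cov}(X^2,\cos\theta X)=(y\cos\theta-y^2\sin^2\theta-y)e^{-y(1-\cos\theta)}\le0$.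

**Step 1: duplicate the walks and rotate.** The aim is to write a covariance as an average of a square. Let $w=e^h$ with $h=\int\cos\ell_\omega\,\nu(d\omega)$. Let $X'$ be an independent copy of the whole family; primes on functions mean evaluation at $X'$. Put $\alpha=X+X'$ and $\beta=X-X'$. For one coordinate $(x,x')$ of one walk, the pair jumps by $(\pm1,0)$ and $(0,\pm1)$, each at rate $\kappa_i$. Therefore $(x+x',x-x')$ jumps at total rate $4\kappa_i$, by a uniformly chosen element of $\{\pm1\}^2$. The two components of a uniform element of $\{\pm1\}^2$ are independent signs. Hence, given the $\sigma$-field $\mathcal J$ of the jump times of all coordinate pairs, $\alpha$ and $\beta$ are independent and identically distributed.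

**Step 2: the case $w=e^h$.** The aim is to prove all three inequalities without the kernel factors. We have
$$\mathrm{Cov}_w(f,g)=\tfrac12E\big[(f-f')(g-g')e^{h+h'}\big]/E[e^h]^2 .$$
Expand $e^{h+h'}$ in powers of $h+h'=\int(\cos\ell_\omega+\cos\ell_\omega')\,\nu(d\omega)$ and insert the cosine integrals of $f$ and $g$. It suffices to show nonnegativity of
$$E\Big[(\cos\ell_1-\cos\ell_1')(\cos\ell_2-\cos\ell_2')\prod_{j\ge3}(\cos\ell_j+\cos\ell_j')\Big]$$
for finitely many functionals. By linearity $\ell(X)\pm\ell(X')$ equals $\ell(\alpha)$, resp. $\ell(\beta)$, so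
$$\cos\ell-\cos\ell'=-2\sin\tfrac{\ell(\alpha)}2\sin\tfrac{\ell(\beta)}2,\qquad\cos\ell+\cos\ell'=2\cos\tfrac{\ell(\alpha)}2\cos\tfrac{\ell(\beta)}2 .$$
With $\Psi(\alpha)=\sin\frac{\ell_1(\alpha)}2\sin\frac{\ell_2(\alpha)}2\prod_{j\ge3}\cos\frac{\ell_j(\alpha)}2$ the two minus signs cancel, and the expectation is a positive constant times
$$E[\Psi(\alpha)\Psi(\beta)]=E\big[E[\Psi(\alpha)\,|\,\mathcal J]\,E[\Psi(\beta)\,|\,\mathcal J]\big]=E\big[E[\Psi(\alpha)\,|\,\mathcal J]^2\big]\ge0 .$$
For the other two claims the first factor is replaced by $\ell^2-\ell'^2=\ell(\alpha)\ell(\beta)$, resp. by $\cosh\ell-\cosh\ell'=2\sinh\frac{\ell(\alpha)}2\sinh\frac{\ell(\beta)}2$, and the factor $\sin\frac{\ell_1}2$ in $\Psi$ by $\ell$, resp. $\sinh\frac\ell2$. Now only the factor $g-g'$ carries a minus sign, so we obtain minus a square. The interchanges of sum, integral and expectation are justified because the measures are finite and $\ell(\alpha)$, $\ell(\beta)$ have all exponential moments.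

**Step 3: general weights.** The aim is to allow the factors $p_{\sigma_j}(z_j)$. Add independent walks $Y_j$ with generator $\Delta$ started at $0$; then $p_{\sigma_j}(z_j)=E_Y1\{z_j=Y_j(\sigma_j)\}$. For $v\in\mathbb Z^d$, $\exp\big(B\sum_i(\cos v_i-1)\big)\to1\{v=0\}$ as $B\to\infty$, because $\cos n=1$ with $n$ an integer forces $n=0$. On the enlarged family of walks, Step 2 applies to the weight $\exp\{h+B\sum_{j,i}\cos((z_j-Y_j(\sigma_j))_i)\}$. Multiply it by the constant $\prod_{j,i}e^{-B}$ (which does not change $\mathrm{Cov}_w$) and let $B\to\infty$. Dominated convergence applies, since these weights are bounded and $\ell^2$, $\cosh\ell$ are $P$-integrable. For functions $F$ of $X$ alone, $E\big[Fe^h\prod_j1\{z_j=Y_j(\sigma_j)\}\big]=E[Fw]$, and $E[w]>0$. So the three inequalities pass to $w$. $\square$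

**Corollary 2 (monotonicity).** Let $w$ and $wv$ be weights with $v=e^{h'}\prod p_\sigma(z)$, $h'\in\mathcal K$ (up to a positive constant). Then for every real linear functional $\ell$ and $f\in\mathcal K$,
$$E_{wv}[\ell^2]\le E_w[\ell^2],\qquad E_{wv}[\cosh\ell]\le E_w[\cosh\ell],\qquad E_{wv}[f]\ge E_w[f].$$

Proof. $v\in\mathcal K$, and $E_{wv}[F]-E_w[F]=\mathrm{Cov}_w(F,v)/E_w[v]$. Apply Lemma 1. $\square$

In words: extra attraction shrinks second moments. The same holds for $|z|^2$ with $z$ a vector combination of positions, as a sum of squares of coordinates.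

## 6. Pinning two walks in blocks: a win in $d=3$, a tie in $d=4$

For $p=1$ let
$$V(t)=E_w|X(t)|^2\quad\text{with }w=e^{H_{[0,t]}} .$$
Comparing with the weight $1$, Corollary 2 gives $V(t)\le2d\kappa t$. Comparing $e^{H_{[0,s+t]}}$ with $e^{H_{[0,s]}+H_{[s,s+t]}}$, it gives $V(s+t)\le V(s)+V(t)$, because under the latter weight the increments over $[0,s]$ and $[s,s+t]$ are independent and, by the symmetry $X\to-X$, centered. By Fekete's lemma
$$\frac{V(t)}t\longrightarrow v:=\inf_{t>0}\frac{V(t)}t\ge0 .\tag{9}$$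

Let $K=12(d+1)$. By (3) and (2) there are $\sigma_0\ge1$ and $c_*\in(0,1)$, depending only on $d$, such that
$$p_\tau(x)\ge c_*\tau^{-d/2}\ \text{ and }\ p_\tau(x)\ge c_*p_\tau(0)\qquad\text{whenever }\tau\ge\sigma_0,\ |x|^2\le K\tau . \tag{10}$$
Indeed $\tau^{d/2}p_\tau(x)\ge(4\pi)^{-d/2}e^{-K/4}-o(1)$ there, while $\tau^{d/2}p_\tau(0)\le C_d$.

Take $p=2$ with $X_1(0)=X_2(0)=0$. Split $H^{(2)}_{[0,t]}=H_{[0,t]}(X_1)+H_{[0,t]}(X_2)+J$, where $J\ge0$ collects the mixed chains. For $T,\sigma>0$ and $N\in\mathbb N$ put $z_n=X_1(nT)-X_2(nT)$ and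
$$F_n=\frac{p_\sigma(z_n)}{p_\sigma(0)}\in(0,1],\qquad w_n=e^{H_{[0,NT]}(X_1)+H_{[0,NT]}(X_2)}\prod_{k=1}^nF_k\qquad(0\le n\le N).$$
All $w_n$ are weights. The factors $F_k$ softly pin the two walks to each other, at distance about $\sqrt\sigma$, at the end of each block of length $T$.

**Lemma 3 (pinning).** Let $d\ge3$, $\sigma\ge\sigma_0$, and suppose $V(s)\le\sigma$ for all $s\in[0,T]$. Then, with $c_0=c_*/2$:

1. $E[w_N]\ge c_0^N\,Z(NT)^2$.
2. For $0\le n\le N-1$, $s,s'\in[nT,(n+1)T]$ and $\{i,j\}=\{1,2\}$: $E_{w_N}|X_j(s')-X_i(s)|^2\le6(d+1)\sigma$.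
3. With $t=NT$ in the definition of $J$: $Z^{(2)}_0(NT)\ge Z(NT)^2\,c_0^N\,e^{E_{w_N}[J]}$.

**Step 1: second moments under pinned weights.** The aim is to bound increments and the distances $z_n$, for all weights $w_k$ with $0\le k\le N$. For $0\le n\le N-1$ and $0\le s\le T$, comparing $w_k$ with the weight $e^{H_{[nT,nT+s]}(X_i)}$ alone and using stationarity of increments, Corollary 2 gives
$$E_{w_k}|X_i(nT+s)-X_i(nT)|^2\le V(s)\le\sigma .$$
For $1\le n\le k$, compare $w_k$ with the weight $F_n$ alone. Under it $z_n$ has law proportional to $p_{2\kappa nT}(z)p_\sigma(z)$. This is the law of $Y(\sigma)$, where $Y$ is a walk with generator $\Delta$ from $0$, under the weight $p_{2\kappa nT}(Y(\sigma))$. A second use of Corollary 2 bounds its second moment by $E|Y(\sigma)|^2=2d\sigma$. So $E_{w_k}|z_n|^2\le2d\sigma$ for $1\le n\le k$, and $z_0=0$.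

**Step 2: the price (item 1).** We bound the cost of adding one more factor. For $0\le n\le N-1$, $z_{n+1}$ is $z_n$ plus two single-walk increments (up to sign), so by Step 1 with $k=n$, $E_{w_n}|z_{n+1}|^2\le3(2d\sigma+2\sigma)=6(d+1)\sigma=\frac K2\sigma$. By Markov's inequality $|z_{n+1}|^2\le K\sigma$ with $w_n$-probability at least $\frac12$, and then $F_{n+1}\ge c_*$ by (10). So $E_{w_n}[F_{n+1}]\ge c_0$, and telescoping,
$$E[w_N]=E[w_0]\prod_{n=0}^{N-1}E_{w_n}[F_{n+1}]\ge c_0^N\,Z(NT)^2 .$$

**Step 3: items 2 and 3.** The aim is to prepare the gain. $X_j(s')-X_i(s)$ equals $\pm z_n$ plus two single-walk increments (up to sign) started at time $nT$ and lasting at most $T$, so item 2 follows from Step 1 with $k=N$ as before. As $F_n\le1$, Jensen's inequality gives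
$$Z^{(2)}_0(NT)=E[w_0e^J]\ge E[w_Ne^J]=E[w_N]\,E_{w_N}[e^J]\ge Z(NT)^2\,c_0^N\,e^{E_{w_N}[J]} .\qquad\square$$

**The diffusive choice of scale.** The only bound on $V$ so far is $V(s)\le2d\kappa s$, so we try $\sigma=2d\kappa T$ with $T$ large. Keep in $J$ only mixed chains with $n=2$, both times in one block, and length $\tau\in[T/4,T/2]$. By item 2 and Markov, $|X_j(s')-X_i(s)|^2\le K\sigma\le8d\kappa K\tau$ with $w_N$-probability at least $\frac12$. By (3) there is $c=c(\kappa,d)>0$ with $p_\tau(x)\ge c\,\tau^{-d/2}$ for such $x$ and large $\tau$. There are two index choices, and for given $\tau\le T/2$ the admissible $s$ in a block have measure $T-\tau\ge T/2$. Hence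
$$E_{w_N}[J]\ge N\cdot2\varrho\gamma^2\cdot\frac c2\cdot\frac T2\cdot\frac T4\cdot\Big(\frac T2\Big)^{-d/2}=c'\varrho\gamma^2\,N\,T^{2-d/2},\qquad c'=c'(\kappa,d)>0 .$$
By Lemma 3, per block we gain $c'\varrho\gamma^2T^{2-d/2}$ and pay $\log(1/c_0)$. In $d=3$ the gain is of order $\sqrt T$, and a large $T$ yields $\lambda_2>\lambda_1$ for every $\kappa$. In $d=4$ both are constants: the argument gives $c'\varrho\gamma^2-\log(1/c_0)$ per block, whatever $T$ is. Since $c'$ and $c_0$ do not depend on $\varrho,\gamma$, this is negative when $\varrho\gamma^2$ is small, and the argument stops exactly here.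

What would break the tie? If the walks moved over a block only by $\sqrt{\delta T}$ instead of $\sqrt T$, we could pin at $\sigma=\delta T$ and collect all lengths $\tau$ from $\delta T$ to $T/2$. In $d=4$ that gives $\int_{\delta T}^{T/2}\frac T2\tau^{-2}d\tau=\frac12(\frac1\delta-2)$, which is large for small $\delta$, while the price $c_0$ is unchanged. So we want $V(T)\le\delta T$ for large $T$ and every $\delta>0$, that is, $v=0$.

## 7. Subdiffusivity of the self-attracting walk in dimensions 3 and 4

**Proposition 4.** If $d\in\{3,4\}$, then $v=0$.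

The idea is to compare $V(T)$ with $2V(T/2)$. The self chains with $n=2$ that run from the beginning to the end of $[0,T]$ fill an area of order $T^2$ and have weight of order $T^{-d/2}$ each. In $d=4$ the product is of order $1$ at every scale, so if the walk were diffusive these chains would remove a fixed fraction of the variance at every doubling of $T$; this is impossible. In $d=3$ the product grows with $T$, and we keep only a small fraction of these chains so that it stays of order $1$.

Suppose $v>0$.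

**Step 1: isolate the long links.** The aim is an inequality for $V(T)-2V(T/2)$. Let $T$ be large, in particular $T\ge1$ and $\kappa T\ge1$. Let $\eta\in(0,\frac14]$, $a_T=T^{d/2-2}\le1$, and
$$C_T=\varrho\gamma^2a_T\int_0^{\eta T}ds\int_{(1-\eta)T}^Tds'\;p_{s'-s}(X(s')-X(s)).$$
Here $s'-s\ge T/2$, so by (2)
$$0\le C_T\le\varrho\gamma^2T^{d/2-2}(\eta T)^2C_d(T/2)^{-d/2}\le c_1:=2^{d/2}C_d\varrho\gamma^2 .$$
As $a_T\le1$, $C_T$ is a fraction of part of the contribution of the chains straddling $T/2$, so
$$H_{[0,T]}-C_T=H_{[0,T/2]}+H_{[T/2,T]}+(\text{an element of }\mathcal K).$$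
Let $E'$, $P'$, $\mathrm{Cov}'$ refer to the weight $e^{H_{[0,T]}-C_T}$. By Corollary 2 and independence of the two centered increments, $E'|X(T)|^2\le2V(T/2)$. Since $C_T^n\in\mathcal K$, Lemma 1 gives $\mathrm{Cov}'(C_T^n,|X(T)|^2)\le0$ for all $n\ge1$. Summing the exponential series,
$$\mathrm{Cov}'(e^{C_T},|X(T)|^2)\le\mathrm{Cov}'(C_T,|X(T)|^2)\le0 .$$
With $E'e^{C_T}\le e^{c_1}$ we get
$$V(T)=E'|X(T)|^2+\frac{\mathrm{Cov}'(e^{C_T},|X(T)|^2)}{E'e^{C_T}}\le2V(T/2)+e^{-c_1}\,\mathrm{Cov}'(C_T,|X(T)|^2). \tag{11}$$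
The same identity shows $E'|X(T)|^2\ge V(T)\ge vT$.

It remains to show that the covariance in (11) is at most $-c_3T$ with $c_3>0$. Fix $s\in[0,\eta T]$ and $s'\in[(1-\eta)T,T]$, and put $\tau=s'-s\in[T/2,T]$, $\mathsf X=X(s')-X(s)$. Below, $C$ depends only on $d$, and "$T$ large" is uniform in $s,s'$.

**Step 2: replace $X(T)$ by $\mathsf X$.** The aim is to see that the two short end pieces do not matter. Let $R=|X(T)|^2-|\mathsf X|^2=(X(T)-\mathsf X)\cdot(X(T)+\mathsf X)$. Comparing with $P$ by Corollary 2, $E'|X(T)-\mathsf X|^2\le2d\kappa(T-\tau)\le4d\kappa\eta T$ and $E'|X(T)+\mathsf X|^2\le8d\kappa T$. By Cauchy–Schwarz $E'|R|\le C\kappa\sqrt\eta\,T$. So there is $\eta_1=\eta_1(v,\kappa,d)$ such that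
$$E'|\mathsf X|^2\ge vT-E'|R|\ge\tfrac12vT\qquad\text{for }\eta\le\eta_1 .$$
From now on $\eta\le\eta_1$.

**Step 3: $|\mathsf X|^2$ is large with positive probability.** This is one half of a nondegeneracy statement. Let $h=(\kappa T)^{-1/2}\le1$, so $\cosh h-1\le h^2$. By Corollary 2, for each coordinate, $E'\cosh(h\mathsf X^{(i)})\le e^{2\kappa\tau(\cosh h-1)}\le e^2$. As $x^4\le24h^{-4}\cosh(hx)$, we get $E'|\mathsf X|^4\le C(\kappa T)^2$. Put $B_2=v/4$. The Paley–Zygmund inequality $P(\zeta\ge\frac12E\zeta)\ge\frac14(E\zeta)^2/E\zeta^2$ with $\zeta=|\mathsf X|^2$ gives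
$$P'(|\mathsf X|^2\ge B_2T)\ge\frac14\frac{(E'|\mathsf X|^2)^2}{E'|\mathsf X|^4}\ge c=c(v,\kappa,d)>0 .$$

**Step 4: $|\mathsf X|^2$ is small with positive probability.** This is the other half; it uses the third inequality of Corollary 2. Put $B_1=v/8$ and let $\epsilon\in(0,1]$. Since $p_{\epsilon T}(\mathsf X)\in\mathcal K$,
$$E'p_{\epsilon T}(\mathsf X)\ge E_P\,p_{\epsilon T}(\mathsf X)=p_{\epsilon T+\kappa\tau}(0)\ge p_{(1+\kappa)T}(0).$$
On the other hand, splitting at $|\mathsf X|^2=B_1T$ and using (3),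
$$E'p_{\epsilon T}(\mathsf X)\le P'(|\mathsf X|^2\le B_1T)\,b(\epsilon T)+(4\pi\epsilon T)^{-d/2}\big(e^{-B_1/4\epsilon}+o(1)\big).$$
Choose $\epsilon=\epsilon(v,\kappa,d)$ with $(4\pi\epsilon)^{-d/2}e^{-B_1/4\epsilon}\le\frac14(4\pi(1+\kappa))^{-d/2}$. Since $p_{(1+\kappa)T}(0)=(4\pi(1+\kappa)T)^{-d/2}(1+o(1))$ and $b(\epsilon T)\le C_d(\epsilon T)^{-d/2}$, multiplying by $T^{d/2}$ yields, for $T$ large,
$$P'(|\mathsf X|^2\le B_1T)\ge c'=c'(v,\kappa,d)>0 .$$

**Step 5: negative covariance with the Gaussian kernel.** The aim is a quantitative version of $\mathrm{Cov}\le0$. Let $\mathsf X''$ be an independent copy of $\mathsf X$ under $P'$. Then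
$$\mathrm{Cov}'(\phi_\tau(\mathsf X),|\mathsf X|^2)=\tfrac12E'\big[(\phi_\tau(\mathsf X)-\phi_\tau(\mathsf X''))(|\mathsf X|^2-|\mathsf X''|^2)\big],$$
and the integrand is pointwise nonpositive because $\phi_\tau$ is radially decreasing. Restrict to the disjoint events $\{|\mathsf X|^2\le B_1T,\,|\mathsf X''|^2\ge B_2T\}$ and vice versa. There, as $T/2\le\tau\le T$, the values of $\phi_\tau$ differ by at least
$$(4\pi\tau)^{-d/2}e^{-B_1T/4\tau}\big(1-e^{-(B_2-B_1)T/4\tau}\big)\ge(4\pi T)^{-d/2}e^{-B_1/2}\big(1-e^{-(B_2-B_1)/4}\big).$$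
With Steps 3 and 4,
$$\mathrm{Cov}'(\phi_\tau(\mathsf X),|\mathsf X|^2)\le-cc'(4\pi T)^{-d/2}e^{-B_1/2}\big(1-e^{-(B_2-B_1)/4}\big)(B_2-B_1)T=:-c_2T^{1-d/2},$$
where $c_2=c_2(v,\kappa,d)>0$ does not depend on $\eta\le\eta_1$.

**Step 6: remove the two approximations.** We pass from $\phi_\tau$ to $p_\tau$ and from $|\mathsf X|^2$ back to $|X(T)|^2$. By (3) and $E'|\mathsf X|^2\le2d\kappa T$,
$$|\mathrm{Cov}'(p_\tau(\mathsf X)-\phi_\tau(\mathsf X),|\mathsf X|^2)|\le o(T^{-d/2})\,E'|\mathsf X|^2=o(T^{1-d/2}).$$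
By Step 2, $|\mathrm{Cov}'(p_\tau(\mathsf X),R)|\le2b(\tau)E'|R|\le C\kappa\sqrt\eta\,T^{1-d/2}$. Fix $\eta\le\eta_1$ so small that this is at most $\frac{c_2}4T^{1-d/2}$; this is possible because $c_2$ does not depend on $\eta$. As $|X(T)|^2=|\mathsf X|^2+R$, for $T$ large and uniformly in $s,s'$,
$$\mathrm{Cov}'(p_\tau(\mathsf X),|X(T)|^2)\le-\tfrac{c_2}2T^{1-d/2}.$$

**Step 7: contradiction.** Integrating over $s,s'$,
$$\mathrm{Cov}'(C_T,|X(T)|^2)\le-\varrho\gamma^2T^{d/2-2}(\eta T)^2\,\tfrac{c_2}2T^{1-d/2}=-c_3T,\qquad c_3=\tfrac12\varrho\gamma^2\eta^2c_2>0 .$$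
By (11), $V(T)/T\le V(T/2)/(T/2)-e^{-c_1}c_3$. Letting $T\to\infty$, (9) gives $v\le v-e^{-c_1}c_3$, a contradiction. $\square$

## 8. Strict gaps in dimensions 3 and 4 for every $\kappa$

**Step 1: choice of scales.** The aim is to satisfy the hypotheses of Lemma 3 with $\sigma=\delta T$. Let $d\in\{3,4\}$ and $\delta\in(0,\frac14]$. By Proposition 4 there is $s_0$ with $V(s)\le\delta s$ for $s\ge s_0$, while $V(s)\le2d\kappa s_0$ for $s\le s_0$. So we can choose $T$ with $V(s)\le\delta T$ for all $s\in[0,T]$ and $\sigma:=\delta T\ge\sigma_0$; any $T\ge\max(s_0,2d\kappa s_0/\delta,\sigma_0/\delta)$ works.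

**Step 2: the gain.** The aim is to bound $E_{w_N}[J]$ from below. Keep only the mixed chains with $n=2$, both times $s<s'$ in one block $[nT,(n+1)T]$, and $\delta T\le\tau=s'-s\le T/2$. By Lemma 3, item 2, and Markov, $|X_j(s')-X_i(s)|^2\le K\sigma\le K\tau$ with $w_N$-probability at least $\frac12$. Since $\tau\ge\sigma\ge\sigma_0\ge1$ and $d\le4$, (10) gives
$$E_{w_N}\,p_\tau(X_j(s')-X_i(s))\ge\tfrac{c_*}2\tau^{-d/2}\ge\tfrac{c_*}2\tau^{-2}.$$
There are two index choices, and for given $\tau\le T/2$ the admissible $s$ in a block have measure $T-\tau\ge T/2$. Hence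
$$E_{w_N}[J]\ge N\cdot2\varrho\gamma^2\cdot\frac{c_*}2\int_{\delta T}^{T/2}\frac T2\,\tau^{-2}\,d\tau=N\varrho\gamma^2c_*\cdot\tfrac12\Big(\frac1\delta-2\Big)\ge\frac{N\varrho\gamma^2c_*}{4\delta},$$
where the last inequality is $\delta\le\frac14$.

**Step 3: $\lambda_2>\lambda_1$.** By Lemma 3, item 3,
$$Z^{(2)}_0(NT)\ge Z(NT)^2\exp\Big(N\Big[\frac{\varrho\gamma^2c_*}{4\delta}-\log\frac1{c_0}\Big]\Big).$$
The constants $c_*,c_0$ depend only on $d$. Choose $\delta$ so small that the bracket is at least $1$, then $T=T(\delta)$, and let $N\to\infty$. With (5), $2\lambda_2\ge2\lambda_1+1/T$, so $\lambda_2>\lambda_1$.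

**Step 4: all moments.** The aim is to propagate the first strict inequality. By Hölder, $\Lambda(p)=p\lambda_p$ is convex in the integer $p$. If $2\le p<p_0$ and $\lambda_p>\lambda_{p-1}$, then
$$\Lambda(p+1)-\Lambda(p)\ge\Lambda(p)-\Lambda(p-1)=p\lambda_p-(p-1)\lambda_{p-1}>\lambda_p,$$
so $(p+1)\lambda_{p+1}>(p+1)\lambda_p$. By induction $\lambda_1<\dots<\lambda_{p_0}$ for every $\kappa>0$. Part 1 is proved. $\blacksquare$

## 9. Dimension 5 and higher: straddling chains have bounded weight

Let $d\ge5$, $1\le p\le p_0$ and $\kappa\ge1$. From here on $C$ denotes constants depending only on $d,\varrho,\gamma,p$, never on $\kappa$ or $t$.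

The structural change at $d=5$ is the finiteness of a moment of $m_p$. By (2), $\int\tau^{5/4}b(\tau)\,d\tau<\infty$. Since $(\tau_1+\dots+\tau_k)^{5/4}\le k^{1/4}\sum_i\tau_i^{5/4}$ by convexity,
$$\int_0^\infty\tau^{5/4}b^{*k}(\tau)\,d\tau\le k^{5/4}G^{k-1}\int_0^\infty\tau^{5/4}b(\tau)\,d\tau .$$
Multiplying by $\varrho(p\gamma)^{k+1}$ and summing, $p\gamma G<1$ gives $\int\tau^{5/4}m_p(\tau)\,d\tau<\infty$, and hence $K_p:=\int_0^\infty\tau m_p(\tau)\,d\tau<\infty$. (In $d\le4$ this fails: $m_p\ge\varrho(p\gamma)^2b$, and $\int\tau b(\tau)\,d\tau=\infty$ by (3).)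

For a given length $\tau$, the starting times of chains that straddle a fixed time form a set of measure at most $\tau$. So the chains straddling a fixed time have total weight at most $K_p$, for every path:
$$H^{(p)}_{[a,c]}\le H^{(p)}_{[a,r]}+H^{(p)}_{[r,c]}+K_p\qquad(a<r<c). \tag{12}$$

The plan is to expand in the mixed chains and to show that their total effect is small when $\kappa$ is large. A mixed link rewards one walk for being near a given site. Put
$$Z(t;x)=E_0\big[e^{H_{[0,t]}}1\{X(t)=x\}\big],\qquad A(t)=e^{-\mu t}\sup_xZ(t;x).$$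
It will turn out that everything rests on the smallness of $\int_0^\infty tA(t)\,dt$. The obvious bound is $Z(t;x)\le e^{t\int m}p_{\kappa t}(0)$, that is, $A(t)\le e^{(\int m-\mu)t}p_{\kappa t}(0)$. It is fine for $t\le1$ and useless for large $t$: by (4), $\mu\to0$ as $\kappa\to\infty$ while $\int m>0$ is fixed, so the bound grows exponentially. We must keep the decay $t^{-d/2}$ of the free walk without losing an exponential factor against $e^{\mu t}$.

## 10. A local bound for the self-attracting walk in $d\ge5$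

**Lemma 5.** $A(t)\le C(1+\kappa t)^{-d/2}$ for $t\le1$, and $A(t)\le C\min(\kappa^{-d/2},t^{-d/2})$ for $t\ge1$. Consequently $\int_0^\infty tA(t)\,dt\le C(\kappa^{-2}+\kappa^{2-d/2})\to0$ as $\kappa\to\infty$.

The idea for large $t$: $e^{H}$ is the total mass of a gas of chains. During the times not covered by any chain the walk is free, and those times have total length of order $t$ with overwhelming probability.

**Step 1: short times and the bound $\kappa^{-d/2}$.** These are the easy parts. For $t\le1$, $Z(t;x)\le e^{\int m}p_{\kappa t}(0)$ and $\mu\ge0$, so (2) gives the claim. For $t\ge1$, by (12) at $r=1$ and (8),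
$$Z(t;x)\le e^{K_1}\sum_yZ(1;y)Z(t-1;x-y)\le e^{K_1}\sup_yZ(1;y)\,Z(t-1)\le C\kappa^{-d/2}e^{\mu t}.$$
In particular $A\le C$, and only $A(t)\le Ct^{-d/2}$ for $t\ge64$ remains.

**Step 2: discard very long chains.** The purpose is to make exponential moments available later. Put
$$\theta=\tfrac12e^{-K_1},\qquad\mathsf A=d/\theta,\qquad\delta=\tfrac1{16\mathsf A},\qquad L=\delta t,$$
and let $H^{\le L}$ be the contribution to $H_{[0,t]}$ of chains of length at most $L$. Then $H_{[0,t]}-H^{\le L}\le t\int_{\delta t}^\infty m\le K_1/\delta$, so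
$$Z(t;x)\le C\,E\big[e^{H^{\le L}};X(t)=x\big],$$
where $E[F;B]$ stands for $E[F1_B]$.

**Step 3: Poisson representation of $e^{H^{\le L}}$.** The aim is to free the walk outside the chains. For a chain $c=(s_1,\dots,s_n)$ (all indices are $1$) let $W(c;X)=\varrho\gamma^n\prod_{l=2}^np_{s_l-s_{l-1}}(X(s_l)-X(s_{l-1}))$. Given $X$, let $\Pi_X$ be the Poisson process of chains of length at most $L$ in $[0,t]$ with intensity $W(c;X)\,dc$; its total mass is $H^{\le L}$. For nonnegative $\Xi$, the law of a Poisson process gives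
$$e^{H^{\le L}}E[\Xi(\Pi_X,X)\,|\,X]=\sum_{M\ge0}\frac1{M!}\int dc_1\cdots dc_M\prod_{i=1}^MW(c_i;X)\;\Xi(\{c_i\},X). \tag{13}$$
For a fixed configuration let $\mathcal U\subset[0,t]$ be the union over $i$ of the intervals from the first to the last time of $c_i$, and $g=t-|\mathcal U|$. The product $\prod_iW(c_i;X)$ depends only on increments of $X$ inside $\mathcal U$. The increment of $X$ over the complement of $\mathcal U$ is independent of everything inside $\mathcal U$ and has law $p_{\kappa g}$. Conditioning on the increments inside $\mathcal U$,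
$$E\Big[\prod_iW(c_i;X)1\{X(t)=x\}\Big]\le E\Big[\prod_iW(c_i;X)\Big]\,p_{\kappa g}(0).$$
Use (13) with $\Xi=1\{X(t)=x\}$, insert this bound, and use (13) backwards with $\Xi=p_{\kappa g(\Pi_X)}(0)$:
$$E\big[e^{H^{\le L}};X(t)=x\big]\le E\big[e^{H^{\le L}}E[p_{\kappa g(\Pi_X)}(0)\,|\,X]\big].$$

**Step 4: replace $\Pi_X$ by a process that does not depend on $X$.** The aim is to separate the two factors. Given $X$, the pairs (first time $s$, length $\tau$) of the chains of $\Pi_X$ form a Poisson process with intensity at most $m(\tau)1\{\tau\le L\}\,ds\,d\tau$. So it can be coupled as a subset of the Poisson process $\hat\Pi$ on $(0,t)\times(0,L]$ with exactly that intensity. View a point $(s,\tau)$ as the interval $[s,s+\tau]$, and let $\hat g$ be the measure of the part of $[0,t]$ not covered by $\hat\Pi$. Then $g\ge\hat g$. Since $r\mapsto p_r(0)$ is nonincreasing and at most $1$, and $E[e^{H^{\le L}}]\le Z(t)\le e^{\mu t}$,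
$$A(t)\le C\,\hat E[p_{\kappa\hat g}(0)]\le C\big(p_{\kappa\theta t}(0)+\hat P(\hat g\le\theta t)\big).$$
No exponential factor is lost: the factor $e^{H^{\le L}}$ is paid for by $Z(t)\le e^{\mu t}$. As $\kappa\ge1$, the first term is at most $Ct^{-d/2}$. It remains to show $\hat P(\hat g\le\theta t)\le Ct^{-d/2}$ for $t\ge64$.

Let $S$ be the sum of the lengths of the intervals of $\hat\Pi$ with length in $(\sqrt t,\delta t]$ (so $S=0$ if $\delta t\le\sqrt t$). Let $\hat g_0$ be the measure of the part of $[0,t]$ left uncovered by the intervals of length at most $\sqrt t$, the short intervals. Then $\hat g\ge\hat g_0-S$.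

**Step 5: long intervals.** We bound $S$ by an exponential moment. With $\lambda=\mathsf A\log t/t$, so that $e^{\lambda\delta t}=t^{\mathsf A\delta}=t^{1/16}$, and $e^x-1\le xe^x$,
$$\log\hat Ee^{\lambda S}\le t\,\lambda\,e^{\lambda\delta t}\int_{\sqrt t}^\infty\tau m(\tau)\,d\tau\le\mathsf A\log t\cdot t^{1/16}\cdot t^{-1/8}\int_0^\infty\tau^{5/4}m(\tau)\,d\tau\le C .$$
So $\hat P(S\ge\theta t/2)\le Ce^{-\lambda\theta t/2}=Ct^{-\mathsf A\theta/2}=Ct^{-d/2}$.

**Step 6: short intervals.** We show that they leave at least $\frac32\theta t$ uncovered. Take $n=\lfloor\sqrt t\rfloor$ consecutive blocks of length $\sqrt t$ in $[0,t]$, ignoring the rest, and let $g_i\in[0,\sqrt t]$ be the measure left uncovered by short intervals in block $i$. The expected number of intervals covering a given point is at most $\int\tau m(\tau)\,d\tau=K_1$, so the point is uncovered with probability at least $e^{-K_1}=2\theta$. As $\sqrt t\le t/8$ for $t\ge64$,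
$$\sum_i\hat Eg_i\ge2\theta(t-\sqrt t)\ge\tfrac74\theta t .$$
The variable $g_i$ depends only on short intervals starting in blocks $i-1$ and $i$. Therefore the $g_i$ with $i$ odd are independent, and so are those with $i$ even. If $\hat g_0\le\frac32\theta t$, then $\sum_ig_i\le\hat g_0$ is below its mean by at least $\frac14\theta t$, so the odd part or the even part is below its mean by at least $\frac18\theta t$. Each part has at most $\sqrt t$ terms with values in $[0,\sqrt t]$, so Hoeffding's inequality gives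
$$\hat P(\hat g_0\le\tfrac32\theta t)\le2\exp\big(-2(\theta t/8)^2/t^{3/2}\big)\le Ct^{-d/2}.$$

**Step 7: assemble.** If $\hat g\le\theta t$, then $\hat g_0\le\frac32\theta t$ or $S\ge\frac12\theta t$, so $\hat P(\hat g\le\theta t)\le Ct^{-d/2}$ by Steps 5 and 6. This proves the bounds on $A$. For the integral, since $d\ge5$,
$$\int_0^1t(1+\kappa t)^{-d/2}dt\le\kappa^{-2}\int_0^\infty s(1+s)^{-d/2}ds,\qquad\int_1^\kappa t\kappa^{-d/2}dt+\int_\kappa^\infty t^{1-d/2}dt\le C\kappa^{2-d/2}.\qquad\square$$

## 11. A renewal inequality and the coincidence of the exponents in $d\ge5$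

**Step 1: expand in the last times of mixed chains.** The aim is an inequality that separates the path before and after a time $r$. Write $H^{(p)}_{[0,t]}=\sum_iH_{[0,t]}(X_i)+J_{[0,t]}$, where $J$ collects the mixed chains. For a fixed path $J_{[0,t]}=\int_0^th(r)\,dr$, where $h(r)\le\int m_p$ is the density of mixed chains in $[0,r]$ with last time $r$. So $r\mapsto J_{[0,r]}$ is Lipschitz. Integrating the derivative of $r\mapsto-e^{J_{[0,t]}-J_{[0,r]}}$ over $[0,t]$,
$$e^{J_{[0,t]}}=1+\int_0^th(r)\,e^{J_{[0,t]}-J_{[0,r]}}\,dr .$$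
Here $J_{[0,t]}-J_{[0,r]}$ is $J_{[r,t]}$ plus the mixed chains straddling $r$, and $H_{[0,t]}(X_i)$ is $H_{[0,r]}(X_i)+H_{[r,t]}(X_i)$ plus the self chains straddling $r$. All straddling chains together weigh at most $K_p$. Multiplying by $e^{\sum_iH_{[0,t]}(X_i)}$,
$$e^{H^{(p)}_{[0,t]}}\le e^{\sum_iH_{[0,t]}(X_i)}+e^{K_p}\int_0^th(r)\,e^{\sum_iH_{[0,r]}(X_i)}\,e^{H^{(p)}_{[r,t]}}\,dr .$$

**Step 2: the renewal inequality.** We take expectations. Let $S_p(t)=\sup_xZ^{(p)}_x(t)\le e^{t\int m_p}<\infty$, which is nondecreasing in $t$. Suppose $f$ is a measurable function with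
$$\sup_xE_x\big[h(r)\,e^{\sum_iH_{[0,r]}(X_i)}\big]\le e^{p\mu r}f(r)\qquad(r>0). \tag{14}$$
By the Markov property at time $r$, and since $E_x[e^{\sum_iH_{[0,t]}(X_i)}]=Z(t)^p\le e^{p\mu t}$ by (8),
$$S_p(t)\le e^{p\mu t}+e^{K_p}\int_0^te^{p\mu r}f(r)\,S_p(t-r)\,dr . \tag{15}$$

**Step 3: bound $h$ through one mixed link.** The aim is to reduce (14) to a single kernel. Every mixed chain has a link between different indices $i\ne j$. Sum over the possible choices of such a link, and let it run from $(a,i)$ to $(c,j)$ with times $a<c$. Bound the other links by $b$. Integrating out the times before $a$, each earlier point contributes a factor at most $p\gamma G$, in total at most $\sum_{k\ge0}(p\gamma G)^k=(1-p\gamma G)^{-1}$. After $c$ there are either no further points (then $c=r$) or $k\ge1$ further points ending at $r$, which contribute $(p\gamma)^kb^{*k}(r-c)$. With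
$$\Gamma_{ij}(c)=\int_0^cp_{c-a}(X_j(c)-X_i(a))\,da$$
we obtain
$$h(r)\le\frac{\varrho\gamma^2}{1-p\gamma G}\sum_{i\ne j}\Big[\Gamma_{ij}(r)+\sum_{k\ge1}(p\gamma)^k\int_0^rb^{*k}(r-c)\,\Gamma_{ij}(c)\,dc\Big].$$

**Step 4: an explicit $f$.** We average one mixed link over $X_j$. Conditionally on $X_i$, for any starting points and $0<a<c\le r$, by (12), (8) and $\sum_zp_{c-a}(z-y)=1$,
$$E\big[e^{H_{[0,r]}(X_j)}\,p_{c-a}(X_j(c)-X_i(a))\,\big|\,X_i\big]\le e^{K_1}\sup_zZ(c;z)\,Z(r-c)\le e^{K_1}e^{\mu r}A(c).$$
Each of the other $p-1$ walks, including $X_i$, contributes a factor at most $Z(r)\le e^{\mu r}$. The integral over $a$ gives a factor $c$, and there are $p(p-1)$ ordered pairs. Hence (14) holds with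
$$f(r)=\frac{p(p-1)\varrho\gamma^2e^{K_1}}{1-p\gamma G}\Big[rA(r)+\sum_{k\ge1}(p\gamma)^k\int_0^rb^{*k}(r-c)\,cA(c)\,dc\Big].$$
Integrating over $r$ first, and using $1+\sum_{k\ge1}(p\gamma)^kG^k=(1-p\gamma G)^{-1}$,
$$\int_0^\infty f(r)\,dr\le\frac{p(p-1)\varrho\gamma^2e^{K_1}}{(1-p\gamma G)^2}\int_0^\infty cA(c)\,dc . \tag{16}$$

**Step 5: close the inequality.** By Lemma 5 and (16) there is $\kappa_0=\kappa_0(d,\varrho,\gamma)\ge1$ such that $e^{K_p}\int_0^\infty f\le\frac12$ for all $\kappa\ge\kappa_0$ and all $p\le p_0$. Let $\hat s(t)=\sup_{s\le t}e^{-p\mu s}S_p(s)<\infty$. Multiplying (15), at any time $s\le t$, by $e^{-p\mu s}$ gives $e^{-p\mu s}S_p(s)\le1+\frac12\hat s(t)$, hence $\hat s(t)\le1+\frac12\hat s(t)$, that is, $\hat s(t)\le2$. In particular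
$$Z^{(p)}_0(t)\le2e^{p\mu t}\qquad(t\ge0,\ \kappa\ge\kappa_0,\ p\le p_0). \tag{17}$$

**Step 6: the exponents coincide.** By (5) and (17), $p\lambda_p\le p\varrho\gamma+p\mu=p\lambda_1$. Since $\lambda_p\ge\lambda_1$ by Jensen, $\lambda_1=\dots=\lambda_{p_0}$ for $\kappa\ge\kappa_0$.

**Step 7: the moment ratios stay bounded.** We need a lower bound on $Z(t)$ that matches (8). By (12) with $p=1$, $Z(t+s)\le e^{K_1}Z(t)Z(s)$. So $e^{K_1}Z$ is submultiplicative, which gives $\mu=\inf_t\frac1t\log(e^{K_1}Z(t))$ and $e^{K_1}Z(t)\ge e^{\mu t}$. Therefore, for $\kappa\ge\kappa_0$ and $p\le p_0$,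
$$\frac{\langle u(t,0)^p\rangle}{\langle u(t,0)\rangle^p}=\frac{Z^{(p)}_0(t)}{Z(t)^p}\le2e^{pK_1}\qquad\text{for all }t\ge0 .$$
This proves Part 2 and completes the proof of the theorem. $\blacksquare$
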